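# A Borel proper forcing that destroys analytic determinacy

Conventions. A real is an element of $\omega^\omega$. Finite tuples and countable sequences of reals are coded by single reals through fixed recursive bijections, and $x\oplus y$ codes the pair $(x,y)$. Forcing notions are preorders, and $q\le p$ means that $q$ is stronger. "Inner model" means a transitive proper class model of ZF containing all ordinals.

## 1. Borel forcings, properness and analytic determinacy

**Definition 1.1.** A *forcing on the reals* is a forcing notion $(\mathbb Q,\le)$ with $\mathbb Q\subseteq\omega^\omega$. It is *Borel* if $\mathbb Q$ and $\le$ are Borel subsets of $\omega^\omega$ and $\omega^\omega\times\omega^\omega$.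

*Example.* Cohen forcing $\omega^{<\omega}$, ordered by extension, becomes a forcing on the reals if $u$ is coded by the real $(|u|,u(0),\dots,u(|u|-1),0,0,\dots)$. It is a countable set of reals, so it and its order are Borel. An uncountable example is the set of perfect trees $T\subseteq 2^{<\omega}$, coded by characteristic functions. Being a nonempty tree in which every node has a splitting extension needs only number quantifiers, and inclusion is closed.

**Definition 1.2.** A forcing is *proper* if it preserves stationary subsets of $[\lambda]^\omega$ for every uncountable $\lambda$.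

*Example.* $\sigma$-closed forcings and ccc forcings are proper, and properness is preserved by two-step iteration (Shelah). Collapsing $\omega_1$ is not proper. Indeed, the set $S$ of infinite countable ordinals is club in $[\omega_1]^\omega$ in $V$. If $\omega_1^V$ becomes countable, then $\{\omega_1^V\}$ is club in $[\omega_1^V]^\omega$ and misses $S$. So proper forcings preserve $\omega_1$.

We use the standard equivalent of properness. For all large regular $\theta$, every countable $N\prec H(\theta)$ with $\mathbb Q\in N$ and every $p\in\mathbb Q\cap N$, there is an $(N,\mathbb Q)$-generic $q\le p$. This means that $q$ forces $\dot G\cap N\cap\Delta\ne\emptyset$ for every dense $\Delta\in N$.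

**Definition 1.3.** *Analytic determinacy* says that for every analytic $A\subseteq\omega^\omega$ the game in which two players alternately play natural numbers, and player I wins iff the resulting real lies in $A$, has a winning strategy for one of the players.

*Example.* Fix a bijection $\langle\cdot,\cdot\rangle:\omega^2\to\omega$ with every $\langle n+1,n\rangle$ even. Let $R_x=\{(m,n):x(\langle m,n\rangle)=0\}$, and let $A$ be the analytic set of $x$ for which there is a sequence $(n_i)$ with $n_{i+1}\,R_x\,n_i$ for all $i$. Player I controls the even positions and wins by always playing $0$, since then $(n+1)\,R_x\,n$ for all $n$.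

**Definition 1.4.** A forcing $\mathbb Q$ *preserves analytic determinacy* if, whenever analytic determinacy holds in $V$, it holds in every $\mathbb Q$-generic extension $V[G]$.

*Example.* A $\sigma$-closed forcing adds no reals, so it adds no analytic sets, no plays and no strategies. Hence it preserves analytic determinacy.

## 2. Sharps

**Definition 2.1.** Let $r$ be a real. We say that $r^\#$ *exists* if there is a closed unbounded class of indiscernibles for $L[r]$ which contains all uncountable cardinals and generates $L[r]$. In this case $r^\#$ is the set of (codes of) formulas, with a constant for $r$, that hold in $L[r]$ of increasing tuples from this class. We view $r^\#$ as its characteristic function in $2^\omega$. *Sharps for reals* means that $r^\#$ exists for every real $r$.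

The set of formulas is consistent, so $r^\#\ne\mathbf 1$, where $\mathbf 1$ is the constant function $1$. This small fact is used once, in Section 12.

By Martin (1970) and Harrington (1978), **analytic determinacy is equivalent to sharps for reals.** We also quote the following standard facts (Silver, Solovay, Kunen; see Jech, *Set Theory*, and Kanamori, *The Higher Infinite*).

* **(S1)** "$y=r^\#$" is $\Pi^1_2$, and for each $r$ there is at most one such $y$. Lightface $\Sigma^1_1$ sets are projections of lightface closed sets, so we fix a lightface closed $E\subseteq(\omega^\omega)^4$ with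
$$y=r^\#\iff\forall w\,\exists b\;E(r,y,w,b).\tag{1}$$
* **(S2)** By Shoenfield absoluteness, "$y=r^\#$" is absolute between transitive class models of ZFC with the same ordinals.
* **(S3)** (Kunen) $z^\#$ exists iff there is an elementary $j:L[z]\to L[z]$ moving an ordinal. Consequently, if $r^\#$ exists and $z\in L[r]$ is a real, then $z^\#$ exists: an elementary $j:L[r]\to L[r]$ fixes natural numbers, so $j(z)=z$, and we may restrict $j$ to $L[z]$.
* **(S4)** If $r^\#$ exists, then $\omega_1^V$ is inaccessible in $L[r]$.

*Example.* In $L[d]$ the real $d$ has no sharp, since otherwise (S4) applied in $L[d]$ would make $\omega_1^{L[d]}$ inaccessible in $L[d]$. By (S2), no $y\in L[d]$ is the sharp of $d$ in $V$. On the other hand, if $\kappa$ is measurable with ultrapower embedding $i:V\to N$, then $i{\restriction}L[r]:L[r]\to L[r]$ moves $\kappa$ for every real $r$, so all reals have sharps.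

With these notions in place, here is the question. It is taken from "Iterated forcing and determinacy", https://philippschlicht.github.io/slides/2023_Luminy.pdf.

> Does every Borel proper forcing preserve analytic determinacy?

Equivalently: if every real has a sharp, and we force with a proper forcing that is simply definable on the reals, does every new real have a sharp?

## 3. Failure in an inner model, preservation from embeddings of $L(\mathbb R)$

The answer is **no**: ZFC + analytic determinacy does not prove that every Borel proper forcing preserves analytic determinacy (unless ZFC + analytic determinacy is inconsistent). In some universes, however, preservation is true.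

**Theorem A.** There is an explicitly defined (arithmetical, hence Borel) forcing $\mathbb P$ such that:

1. ZFC + analytic determinacy proves that $\mathbb P$ is proper, in fact forcing equivalent to ($\sigma$-closed) $*$ ($\sigma$-centered).
2. Every model $U$ of ZFC + analytic determinacy has an inner model $V$ of ZFC + analytic determinacy in which $\mathbb P$ forces analytic determinacy to fail.

So if ZFC + analytic determinacy is consistent, then so is ZFC + analytic determinacy + "some Borel proper forcing does not preserve analytic determinacy".

**Theorem B.** Suppose there is an elementary $j:L(\mathbb R)\to L(\mathbb R)$, definable from a set parameter, that moves some ordinal (for example, suppose there is a measurable cardinal). Then analytic determinacy holds after forcing with any Borel proper forcing.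

**Theorem C.** Assume analytic determinacy. For the forcing $\mathbb P$ of Theorem A the following are equivalent:

1. $\mathbb P$ preserves analytic determinacy, i.e. it holds in every $\mathbb P$-generic extension;
2. it is not the case that $\mathbb P$ forces analytic determinacy to fail;
3. every real lies in an inner model $M\models$ ZFC + analytic determinacy with $\omega_1^M<\omega_1$.

Hence "every Borel proper forcing preserves analytic determinacy" implies (3). In (3), inner models are classes definable from parameters. Section 12 adds an equivalent first-order statement (4).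

## 4. Cohen forcing, and genericity over $L[d]$

We first look at how one would try to prove a positive answer. The engine is the lifting of embeddings.

**Lemma 4.1.** Let $W\models$ ZFC, and let $N\subseteq W$ be a transitive class model of ZF containing all ordinals. Let $\mathbb Q\in N$ be a forcing whose elements are reals, and let $g\in W$ be $\mathbb Q$-generic over $N$. Let $j:N\to N$ be elementary, moving an ordinal, with $j(\mathbb Q)=\mathbb Q$ and $j(\le)=\,\le$. Suppose $N$ and $j$ are definable in $W$ from parameters. Then in $W$ every real $x\in N[g]$ has a sharp.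

*Proof.* The embedding $j$ fixes every natural number. Hence it fixes every real of $N$, and in particular every $u\in\mathbb Q$. Put $j^+(\rho^g)=j(\rho)^g$ for names $\rho\in N$. If $N[g]\models\varphi(\rho^g)$, then some $u\in g$ forces $\varphi(\rho)$ over $N$. Applying $j$, the condition $u=j(u)$ forces $\varphi(j(\rho))$ over $N$, so $N[g]\models\varphi(j(\rho)^g)$. Taking for $\varphi$ an equation shows that $j^+$ is well defined. The argument for $\varphi$ and $\neg\varphi$ shows that $j^+:N[g]\to N[g]$ is elementary. It extends $j$, because $j$ maps the canonical name of $v$ to that of $j(v)$. Since $j^+$ is elementary and fixes natural numbers, $j^+(x)=x$ for every real $x\in N[g]$. Hence $j^+{\restriction}L[x]:L[x]\to L[x]$ is elementary, and it moves an ordinal because $j$ does. It is definable in $W$ from parameters, so (S3) in $W$ applies. $\square$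

**Cohen forcing by hand.** Assume sharps for reals, let $G$ be Cohen generic and $x=\tau^G$ a real of $V[G]$. The set $\{(u,n,m):u\Vdash\tau(n)=m\}$ is coded by a real $d\in V$, and $x\in L[d][G]$. Cohen forcing is countable and its conditions all lie in $L[d]$. So a dense subset lying in $L[d]$ is dense in $V$, and $G$ is generic over $L[d]$. Now $d^\#$ provides an elementary $j:L[d]\to L[d]$ moving an ordinal, definable from $d^\#$. Lemma 4.1 with $N=L[d]$ and $W=V[G]$ yields $x^\#$. So Cohen forcing preserves analytic determinacy.

For a general proper forcing on the reals, the first half of this argument survives.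

**Lemma 4.2.** Let $\mathbb Q$ be a proper forcing on the reals, $p\in\mathbb Q$, and $\tau$ a name for a real. There are $q\le p$ and countable sets $Q_{n,m}\subseteq\mathbb Q$ $(n,m\in\omega)$ such that $q\Vdash$ "$\tau(n)=m\iff\dot G\cap Q_{n,m}\ne\emptyset$" for all $n,m$.

*Proof.* Take a large $\theta$, a countable $N\prec H(\theta)$ with $\mathbb Q,p,\tau\in N$, and an $(N,\mathbb Q)$-generic $q\le p$. Let $Q_{n,m}=\{u\in\mathbb Q\cap N:u\Vdash\tau(n)=m\}$. If $\dot G$ meets $Q_{n,m}$, then $\tau(n)=m$. Conversely, the set of conditions deciding $\tau(n)$ is dense and lies in $N$. So $q$ forces that $\dot G\cap N$ contains some $u$ deciding $\tau(n)$. If $\tau(n)=m$, the decided value is $m$ and $u\in Q_{n,m}$. $\square$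

So every new real is computed from $G$ and a real $d\in V$ coding the sets $Q_{n,m}$ and a Borel code of $\mathbb Q$. The argument stops at the next line. To lift $j:L[d]\to L[d]$ we need $G\cap L[d]$ to be generic over $L[d]$, and a dense subset of $\mathbb Q\cap L[d]$ that lies in $L[d]$ need not be predense in $\mathbb Q$. Proposition 10.1 shows that for the forcing $\mathbb P$ below, $G\cap L[d]$ is *never* generic over $L[d]$.

## 5. The sharp hierarchy above a real

Now we turn to destroying sharps. This section isolates what a generic real $x$ should do: it should make $r^\#$ constructible from $x$ and $r$, for every ground model real $r$.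

Assume sharps for reals. For a real $a$ define reals $a_\beta$ by recursion.

* $a_0=a$ and $a_{\beta+1}=a_\beta^\#$.
* If $\alpha<\omega_1$ is a limit and $\alpha$ is countable in $L[\langle a_\beta:\beta<\alpha\rangle]$, then $a_\alpha$ is the least real, in the canonical well-order of that model, coding $\langle a_\beta:\beta<\alpha\rangle$ (a well-order of $\omega$ of type $\alpha$ together with the corresponding reals).
* If $\alpha<\omega_1$ is a limit and $\alpha$ is not countable there, stop with length $\lambda^a=\alpha$.

If the recursion never stops, $\lambda^a=\omega_1$. A sequence $\langle a_\beta:\beta<\alpha\rangle$ is identified with the set of ordinals $\{\omega\beta+\langle n,m\rangle:\beta<\alpha,\ a_\beta(n)=m\}\subseteq\omega\alpha$. Write $A^a=\langle a_\beta:\beta<\lambda^a\rangle$.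

*Example.* For $a=0$, the zero real, the sequence begins $0,0^\#,0^{\#\#},\dots$. Since $\omega$ is countable in every model, the recursion does not stop at $\omega$, and $a_\omega$ codes $\langle a_n:n<\omega\rangle$.

**Lemma 5.1.** Let $\lambda=\lambda^a$ and $M=L[A^a]$. Then $\omega_1^M=\lambda$, $M\models$ ZFC + sharps for reals, and $(\lambda^a)^M=\lambda=\omega_1^M$.

*Proof.* **Step 1: $\omega_1^M=\lambda$.** The ordinal $\lambda$ is a limit. It is uncountable in $M$, by the stopping rule or because $\lambda=\omega_1^V$. Each limit $\alpha<\lambda$ is countable in $L[A^a{\restriction}\alpha]\subseteq M$. Every ordinal below $\lambda$ is such an $\alpha$ (or $0$) plus a natural number, so it is countable in $M$. Hence $\lambda=\omega_1^M$, and $A^a\subseteq\omega\lambda=\lambda$.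

**Step 2: every real of $M$ lies in some $L[a_\delta]$ with $\delta<\lambda$.** Let $z\in M$ be a real. In $M$ take a regular cardinal $\theta>\lambda$ with $z\in L_\theta[A^a]$, so large that every $\alpha<\lambda$ is countable in $L_\theta[A^a]$. Take, in $M$, a countable $X\prec(L_\theta[A^a],\in,A^a)$ with $z,\lambda\in X$. If $\alpha\in X\cap\lambda$ and $\alpha\ne0$, then $X$ contains a surjection from $\omega$ onto $\alpha$, so $\alpha\subseteq X$. Hence $\delta=X\cap\lambda$ is an ordinal. It is countable in $M$, so $\delta<\lambda$. Since $X\cap\lambda$ is closed under $\alpha\mapsto\omega\alpha+\omega$, $\delta$ is a limit and $\omega\delta=\delta$. The collapsing map of $X$ is the identity on $\delta$, and $A^a\cap X=A^a\cap\delta$. By condensation the transitive collapse is some $L_{\bar\theta}[A^a\cap\delta]$. Since $\omega\delta=\delta$, the set $A^a\cap\delta$ represents $A^a{\restriction}\delta$. The collapse fixes the real $z$, so $z\in L[A^a{\restriction}\delta]\subseteq L[a_\delta]$.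

**Step 3: sharps for reals in $M$.** With $z,\delta$ as in Step 2, $a_\delta^\#=a_{\delta+1}\in M$. By (S2) it is the sharp of $a_\delta$ also in the sense of $M$. By (S3) applied in $M$, $z^\#$ exists in $M$.

**Step 4: the recursion inside $M$.** The models $L[A^a{\restriction}\alpha]$ and their canonical well-orders are the same computed in $M$ or in $V$. With (S2) this shows by induction that the recursion in $M$ agrees with that in $V$ below $\lambda$. So it does not stop before $\lambda=\omega_1^M$. $\square$

**Proposition 5.2.** Assume sharps for reals in $V$, and let $a\in V$ be a real with $\lambda^a=\omega_1$. Let $V[G]$ be a generic extension with $\omega_1^{V[G]}=\omega_1^V$, and let $x\in V[G]$ be a real such that $r^\#\in L[x,r]$ for every real $r\in V$. Then $(x\oplus a)^\#$ does not exist in $V[G]$.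

*Proof.* **Step 1: make the hierarchy definable in $M=L[x,a]$.** In $M$, call a sequence of reals $\langle c_\beta:\beta<\gamma\rangle$ *good* if the following hold. First, $c_0=a$. Second, $c_{\beta+1}$ satisfies the $\Pi^1_2$ definition of $c_\beta^\#$. Third, for each limit $\alpha<\gamma$, $\alpha$ is countable in $L[\langle c_\beta:\beta<\alpha\rangle]$ and $c_\alpha$ is the least real there coding $\langle c_\beta:\beta<\alpha\rangle$. By induction, for each $\gamma$ there is at most one good sequence of length $\gamma$.

**Step 2: the hierarchy of $V$ lies in $M$.** We show by induction on $\gamma<\omega_1^V$ that $\langle a_\beta:\beta\le\gamma\rangle$, as computed in $V$, is in $M$ and good in $M$. For $\gamma=0$, $a\in M$. For a successor $\gamma=\beta+1$, the real $a_\beta$ is in $V\cap M$, so $a_\beta^\#\in L[x,a_\beta]\subseteq M$. By (S2), applied to $V\subseteq V[G]$ and to $M\subseteq V[G]$, it satisfies the definition of $a_\beta^\#$ in $M$. Let $\alpha<\omega_1^V$ be a limit. For $\gamma<\alpha$ the sequence $\langle a_\beta:\beta\le\gamma\rangle$ is the unique good sequence of length $\gamma+1$ in $M$. So $\langle a_\beta:\beta<\alpha\rangle\in M$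 by Replacement in $M$. The model $L[\langle a_\beta:\beta<\alpha\rangle]$ and its canonical well-order are the same computed in $V$ or in $M$. Since $\alpha$ is countable in it (as $\lambda^a=\omega_1$), $a_\alpha\in M$ is the same real.

**Step 3: compare the values of $\omega_1$.** By Step 2 every limit $\alpha<\omega_1^V$ is countable in $L[\langle a_\beta:\beta<\alpha\rangle]\subseteq M$, so $\omega_1^M\ge\omega_1^V=\omega_1^{V[G]}\ge\omega_1^M$. Hence $\omega_1^{V[G]}$ equals $\omega_1^{L[x,a]}$, which is not inaccessible in $L[x,a]=L[x\oplus a]$. By (S4) in $V[G]$, $(x\oplus a)^\#$ does not exist there. $\square$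

By Lemma 5.1, $L[A^0]$ is a universe with sharps for reals in which $\lambda^0=\omega_1$. So it remains to find a Borel proper forcing adding a real $x$ as in Proposition 5.2.

## 6. Almost disjoint coding of the sharp function is not Borel

A natural way to capture all sharps by one real is almost disjoint coding. To each real $r$ and $n\in\omega$ attach an infinite set $C(r,n)\subseteq\omega$, so that these sets are almost disjoint. Try conditions $(h,s,F)$, where $h$ is a countable set of pairs $(r,r^\#)$, $s\subseteq\omega$ is a finite part of $x$, and $F$ is a finite set of promises $(r,n)$, with $r\in\mathrm{dom}(h)$ and $r^\#(n)=1$, that $x$ gets no further element of $C(r,n)$. One hopes to read off $r^\#(n)=1$ iff $x\cap C(r,n)$ is finite.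

The trouble comes before any analysis of the forcing: it is not Borel. If its set of codes were Borel, then, taking preimages under the continuous map sending $(r,y)$ to a code of $(\{(r,y)\},\emptyset,\emptyset)$, the graph $\{(r,y):y=r^\#\}$ would be Borel. Under sharps for reals it is not.

**Claim 6.1.** If sharps for reals hold, then $\{(r,y):y=r^\#\}$ is not Borel.

*Proof.* Suppose it is the Borel set with code $c$. The statement "for every $r$ there is $y$ with $(r,y)$ in the set coded by $c$" is $\Pi^1_2$ in $c$, so it holds in $L[c]$ by Shoenfield absoluteness. Taking $r=c$ we get $y\in L[c]$ with $(c,y)$ in the set coded by $c$, in $L[c]$ and hence in $V$. So $y=c^\#$ in $V$, which contradicts $c^\#\notin L[c]$. $\square$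

If we just let conditions contain arbitrary *claims* $y$ about $r^\#$, then wrong claims get in, and their promises can never be withdrawn. The way out comes from (1). A claim $y$ about $r^\#$ can be *challenged* by any real $w$, and a challenge can be *refuted* by a real $b$ with $E(r,y,w,b)$. A wrong claim has a challenge that cannot be refuted, while every challenge to the right claim can be refuted. Whether a given $b$ refutes a given challenge is a closed question. So a condition keeps, for each $r$, a whole discussion: a claim, a challenge to it, a new claim, and so on. If a challenge is later refuted, the discussion is cut back to the point before that challenge, and promises made after that point lapse. Membership and order become Borel, and the true sharps come in through density.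

## 7. Protocols and the forcing $\mathbb P$

**Definition 7.1.** A *protocol* is a finite sequence of reals
$$e=\langle y_0,w_0,y_1,w_1,\dots,y_{k-1},w_{k-1},y_k\rangle,\qquad k=k(e)\ge0.$$
The $w_i$ are its *challenges* ($w_i$ challenges $y_i$), and $\mathrm{last}(e)=y_k$. For protocols, $e'\subseteq e$ means initial segment. For $B\subseteq E$ and a real $r$, *$B$ refutes $w_i$ in $e$ at $r$* if $(r,y_i,w_i,b)\in B$ for some $b$. *$B$ refutes $e$ at $r$* if it refutes some challenge of $e$ at $r$. Let $\mathrm{tr}_r(e,B)$ be the longest protocol $\subseteq e$ not refuted at $r$ by $B$. It exists since $\langle y_0\rangle$ has no challenges.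

*Example.* Let $e=\langle y_0,w_0,y_1\rangle$. If $B$ has no element $(r,y_0,w_0,b)$, then $\mathrm{tr}_r(e,B)=e$. Otherwise $\mathrm{tr}_r(e,B)=\langle y_0\rangle$.

**Definition 7.2.** Let $\mathrm{Code}(r,k,n)=\{\ulcorner(r{\restriction}m,k,n)\urcorner:m\in\omega\}\subseteq\omega$, with $\ulcorner\cdot\urcorner$ a recursive injection. A *constraint* is a triple $c=(r,e,n)$ with $e$ a protocol and $\mathrm{last}(e)(n)=1$. Put $\mathrm{Code}(c)=\mathrm{Code}(r,k(e),n)$.

The sets $\mathrm{Code}(r,k,n)$ are infinite. For distinct triples they are almost disjoint: they are disjoint if the pairs $(k,n)$ differ, and if only the reals differ, they share just the elements given by common initial segments. The constraint $(r,e,n)$ is the promise "no further element of $\mathrm{Code}(r,k(e),n)$ enters $x$", and each length $k$ of the discussion has its own coding area.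

*Example.* Every $(r,\langle\mathbf 1\rangle,n)$ is a constraint, whatever $r$ and $n$ are, and its code set is $\mathrm{Code}(r,0,n)$.

**Definition 7.3.** $\mathbb P$ is the set of $p=(t,B,s,F)$ such that

* (c1) $t$ is a countable partial function from $\omega^\omega$ to protocols, and $B\subseteq E$ is countable;
* (c2) $s\subseteq\omega$ is finite, and $F$ is a finite set of constraints;
* (c3) for $r\in\mathrm{dom}(t)$, $B$ does not refute $t(r)$ at $r$;
* (c4) each $c=(r,e,n)\in F$ is *active in $t$* ($r\in\mathrm{dom}(t)$ and $e\subseteq t(r)$) or *dead in $B$* ($B$ refutes $e$ at $r$).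

The order is given by $(t',B',s',F')\le(t,B,s,F)$ iff

* (o1) $\mathrm{dom}(t)\subseteq\mathrm{dom}(t')$, $B\subseteq B'$, $s\subseteq s'$, $F\subseteq F'$;
* (o2) $\mathrm{tr}_r(t(r),B')\subseteq t'(r)$ for $r\in\mathrm{dom}(t)$;
* (o3) $(s'\setminus s)\cap\mathrm{Code}(c)=\emptyset$ for every $c\in F$ active in $t'$.

By (c3), no constraint is both active in $t$ and dead in $B$: if $e\subseteq t(r)$ and $B$ refutes $e$ at $r$, then $B$ refutes $t(r)$ at $r$.

*Example.* Let $t=\{(r,\langle y_0,w_0,y_1\rangle)\}$ with $y_0(0)=y_1(0)=1$, let $B=s=\emptyset$, and let $F$ contain $c_0=(r,\langle y_0\rangle,0)$ and $c_1=(r,\langle y_0,w_0,y_1\rangle,0)$. Both are active. If $E(r,y_0,w_0,b)$, then $(\{(r,\langle y_0\rangle)\},\{(r,y_0,w_0,b)\},\emptyset,F)$ is an extension. In it $c_1$ is dead and imposes nothing anymore, while $c_0$ is still active.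

**Borelness.** A protocol is coded by $k$ and a $(2k+1)$-tuple of reals. A condition is coded by a real giving a set $I\subseteq\omega$ and a sequence $(r_i,e_i)_{i\in I}$ enumerating $t$, a set $J\subseteq\omega$ and a sequence of quadruples $(b_j)_{j\in J}$ enumerating $B$, the finite set $s$, and a finite list enumerating $F$. Equality of reals is $\Pi^0_1$ and $E$ is closed. So "$(r_i,e_i)_{i\in I}$ is a function" (that is, $r_i=r_j\Rightarrow e_i=e_j$), "$B\subseteq E$", "$B$ refutes $e$ at $r$" (some $b_j$ has the required first three coordinates), "$e\subseteq t(r)$", inclusions between the enumerated sets, and all clauses (c1)–(c4), (o1)–(o3) use only number quantifiers over arithmetical relations. Hence the set of codes, and the order pulled back to it, are arithmetical and so Borel. From now on a condition is identified with its codes. In statements like $\mathbb P\cap M$ the elements are codes.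

**Lemma 7.4.** $\le$ is a preorder.

*Proof.* For reflexivity, (c3) gives $\mathrm{tr}_r(t(r),B)=t(r)$, and (o3) is vacuous. Let $p''\le p'\le p$. (o1) is clear.

(o2): Let $r\in\mathrm{dom}(t)$ and $f=\mathrm{tr}_r(t(r),B'')$. Since $B'\subseteq B''$, $f$ is not refuted by $B'$ at $r$, so $f\subseteq\mathrm{tr}_r(t(r),B')\subseteq t'(r)$. As $f$ is not refuted at $r$ by $B''$, $f\subseteq\mathrm{tr}_r(t'(r),B'')\subseteq t''(r)$.

(o3): Let $c\in F$ be active in $t''$ and $m\in s''\setminus s$. As $c\in F'$, $c$ is active in $t'$ or dead in $B'$. If it were dead in $B'$, it would be dead in $B''$, contradicting activity in $t''$. So $c$ is active in $t'$. If $m\in s'$, then $m\notin\mathrm{Code}(c)$ by $p'\le p$. Otherwise $m\in s''\setminus s'$, and $m\notin\mathrm{Code}(c)$ by $p''\le p'$. $\square$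

**Remark 7.5.** If antisymmetry is desired, use $\mathbb P\times\omega$ with $(p,n)\le(q,m)$ iff $(p,n)=(q,m)$, or $n>m$ and $p\le q$. This is a Borel partial order, and $(p,n)\mapsto p$ is an order-preserving surjection. If $u\le p,q$, then $(u,\max(n,m)+1)\le(p,n),(q,m)$. So the map preserves and reflects compatibility, and the two forcings are equivalent.

## 8. Settled conditions and the properness of $\mathbb P$

From here to the end of Section 10, assume sharps for reals. This section shows that up to a dense set $\mathbb P$ is the "true" coding forcing of Section 6: the discussions can all be brought to a correct end.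

**Definition 8.1.** A challenge $w$ to $y$ at $r$ is *true* if $\neg\exists b\,E(r,y,w,b)$. A protocol $e$ is *settled at $r$* if all its challenges are true at $r$ and $\mathrm{last}(e)=r^\#$. Let
$$D=\{(t,B,s,F)\in\mathbb P:t(r)\text{ is settled at }r\text{ for all }r\in\mathrm{dom}(t)\}.$$

*Example.* $\langle r^\#\rangle$ is settled at $r$. If $w$ is a true challenge to $y$ at $r$, then so is $\langle y,w,r^\#\rangle$.

True challenges are never refuted by any $B\subseteq E$. By (1), $y$ has a true challenge at $r$ iff $y\ne r^\#$.

**Lemma 8.2.** (a) $D$ is dense in $\mathbb P$. (b) For $p,q\in D$: $q\le p$ iff $t_p\subseteq t_q$, $B_p\subseteq B_q$, $s_p\subseteq s_q$, $F_p\subseteq F_q$, and $(s_q\setminus s_p)\cap\mathrm{Code}(c)=\emptyset$ for all $c\in F_p$ active in $t_p$.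

*Proof.* (a) Given $p=(t,B,s,F)$ and $r\in\mathrm{dom}(t)$, let $e_r\subseteq t(r)$ be the longest protocol all of whose challenges are true at $r$. If $e_r\ne t(r)$, the next challenge $w_i$ in $t(r)$, to $y_i=\mathrm{last}(e_r)$, is false; pick $b_r$ with $E(r,y_i,w_i,b_r)$. Let $B'$ be $B$ together with all these $(r,y_i,w_i,b_r)$. Let $t'(r)=e_r$ if $\mathrm{last}(e_r)=r^\#$. Otherwise let $t'(r)=e_r{}^\frown\langle w,r^\#\rangle$ with $w$ a true challenge to $\mathrm{last}(e_r)$ at $r$. Put $p'=(t',B',s,F)$.

(c3) holds since all challenges in $t'(r)$ are true. (c4): constraints dead in $B$ are dead in $B'$. Suppose $c=(r,e,n)\in F$ was active in $t$. Both $e$ and $e_r$ are initial segments of $t(r)$. So either $e\subseteq e_r\subseteq t'(r)$ and $c$ is active in $t'$, or $e$ contains the refuted challenge $w_i$ and $c$ is dead in $B'$. (o2): $\mathrm{tr}_r(t(r),B')=e_r\subseteq t'(r)$. (o1) is clear, and (o3) is vacuous as $s$ did not change. So $p'\in D$ and $p'\le p$.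

(b) Let $q\le p$ in $D$ and $r\in\mathrm{dom}(t_p)$. The challenges of $t_p(r)$ are true, so $t_p(r)=\mathrm{tr}_r(t_p(r),B_q)\subseteq t_q(r)$. If the inclusion were proper, $t_q(r)$ would contain a true challenge to $\mathrm{last}(t_p(r))=r^\#$, which is impossible. So $t_p\subseteq t_q$. Conversely, $t_p\subseteq t_q$ implies (o2). Finally, suppose $t_p\subseteq t_q$ and $B_p\subseteq B_q$. Then $c\in F_p$ is active in $t_q$ iff it is active in $t_p$: activity in $t_p$ passes to $t_q$, and if $c$ is not active in $t_p$, it is dead in $B_p\subseteq B_q$, hence not active in $t_q$. So (o3) becomes the last clause. $\square$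

Now let $\mathbb S$ be the set of pairs $(t,B)$ satisfying (c1) with every $t(r)$ settled at $r$ ((c3) is then automatic), ordered by reverse inclusion in both coordinates. Unions of countable descending sequences are lower bounds, so $\mathbb S$ is $\sigma$-closed. For $H$ $\mathbb S$-generic let $T_H=\bigcup\{t:(t,B)\in H\}$. We may always add $r\mapsto\langle r^\#\rangle$, so $\mathrm{dom}(T_H)=\mathbb R^V$. Let $\mathbb A_H$ be the set of pairs $(s,F)$ with $s\subseteq\omega$ finite and $F$ a finite set of constraints $(r,e,n)$ with $e\subseteq T_H(r)$. Order it by $(s',F')\le(s,F)$ iff $s\subseteq s'$, $F\subseteq F'$ and $(s'\setminus s)\cap\mathrm{Code}(c)=\emptyset$ for all $c\in F$. Finitely many conditions with the same $s$ have a common lower bound (take the union of the $F$'s), so $\mathbb A_H$ is $\sigma$-centered.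

For $p=(t,B,s,F)\in D$ let $F^{act}$ be the set of constraints in $F$ active in $t$, and let $\pi(p)=((t,B),(s,F^{act}))\in\mathbb S*\dot{\mathbb A}$.

**Lemma 8.3.** $\pi:D\to\mathbb S*\dot{\mathbb A}$ is a dense embedding: it preserves order and incompatibility and has dense range. Hence $\mathbb P$ is proper.

*Proof.* **Step 1: order.** Let $q\le p$ in $D$. By Lemma 8.2(b), $(t_q,B_q)\le(t_p,B_p)$ and $s_p\subseteq s_q$. Also $F_p^{act}\subseteq F_q^{act}$, because $t_p\subseteq t_q$, and $(s_q\setminus s_p)\cap\mathrm{Code}(c)=\emptyset$ for $c\in F_p^{act}$.

**Step 2: dense range.** Let $((t,B),\dot a)$ be given. Constraints in $\mathbb A_H$ are built from ground model reals, as $\mathbb S$ adds no reals. So we can extend $(t,B)$ to $(t',B')$ deciding $\dot a=(s,F)$ with $(s,F)\in V$, and such that $\mathrm{dom}(t')$ contains all reals occurring as first coordinates in $F$. Since $(t',B')$ forces $e\subseteq T_H(r)=t'(r)$ for $(r,e,n)\in F$, every constraint in $F$ is active in $t'$. So $(t',B',s,F)\in D$, and its image $((t',B'),(s,F))$ is below the given condition.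

**Step 3: incompatibility.** If $\pi(p),\pi(q)$ are compatible, then by Step 2 they have a common lower bound $((t,B),(s,F))$ with all constraints of $F$ active in $t$. Then $(t,B,s,F\cup F_p\cup F_q)\in D$, since constraints active in $t_p$ or $t_q$ are active in $t$, and those dead in $B_p$ or $B_q$ are dead in $B$. It lies below $p$ and $q$ by Lemma 8.2(b): the last clause there holds because $(s,F)\le(s_p,F_p^{act}),(s_q,F_q^{act})$.

**Step 4: properness.** $\sigma$-closed and ccc forcings are proper, and so are their two-step iterations. As $D$ is dense in $\mathbb P$, $\mathbb P$ is forcing equivalent to $\mathbb S*\dot{\mathbb A}$, so it is proper. $\square$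

This proves Theorem A(1).

## 9. Decoding sharps from the generic real, and Theorem A

Let $G$ be $\mathbb P$-generic over $V$ and $x=x_G=\bigcup\{s:(t,B,s,F)\in G\}$. Since $D$ is dense, the union may be taken over $G\cap D$.

**Lemma 9.1.** For every real $r\in V$ there is $k\in\omega$ such that $r^\#$ is the characteristic function of $\{n:x\cap\mathrm{Code}(r,k,n)\text{ is finite}\}$. So $r^\#\in L[x,r]$.

*Proof.* **Step 1: find $k$.** The set of $p\in D$ with $r\in\mathrm{dom}(t_p)$ is dense. Indeed, if $r\notin\mathrm{dom}(t_p)$, add $r\mapsto\langle r^\#\rangle$, which is settled. Then (c3) and (c4) are preserved, and Lemma 8.2(b) shows that this is an extension. Pick such $p\in G\cap D$, and let $e=t_p(r)$ and $k=k(e)$. So $\mathrm{last}(e)=r^\#$, and every $q\le p$ in $D$ has $t_q(r)=e$.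

**Step 2: if $r^\#(n)=1$, then $x\cap\mathrm{Code}(r,k,n)$ is finite.** The triple $c=(r,e,n)$ is a constraint active in $t_q$ for every $q\le p$ in $D$, so it may be added to $F_q$. Hence some $q\in G\cap D$ below $p$ has $c\in F_q$. Any member of $G$ has a common extension $u\in G\cap D$ with $q$, and $(s_u\setminus s_q)\cap\mathrm{Code}(c)=\emptyset$. So $(x\setminus s_q)\cap\mathrm{Code}(r,k,n)=\emptyset$.

**Step 3: if $r^\#(n)=0$, then $x\cap\mathrm{Code}(r,k,n)$ is infinite.** Let $q\le p$ in $D$ and $m\in\omega$. If $c'=(r',e',n')\in F_q$ is active in $t_q$, then $(r',k(e'),n')\ne(r,k,n)$. Otherwise $r'=r$, $e'\subseteq e$ and $k(e')=k(e)$ give $e'=e$ and $n'=n$, so $r^\#(n)=\mathrm{last}(e)(n)=1$, a contradiction. By almost disjointness there is an element $>m$ of $\mathrm{Code}(r,k,n)$ outside $\mathrm{Code}(c')$ for all active $c'\in F_q$. Adding it to $s_q$ gives an extension of $q$ in $D$ by Lemma 8.2(b). By genericity $x\cap\mathrm{Code}(r,k,n)$ is infinite. $\square$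

**Proposition 9.2.** If sharps for reals hold and $\lambda^a=\omega_1$ for some real $a$, then $\mathbb P$ forces that $(x\oplus a)^\#$ does not exist. So $\mathbb P$ forces analytic determinacy to fail.

*Proof.* As $\mathbb P$ is proper, $\omega_1^{V[G]}=\omega_1^V$. By Lemma 9.1, $r^\#\in L[x,r]$ for every real $r\in V$ (pass from $x\subseteq\omega$ to its characteristic function). Proposition 5.2 applies, and by Martin–Harrington analytic determinacy fails in $V[G]$. $\square$

**Proof of Theorem A(2).** Let $U\models$ ZFC + analytic determinacy, and let $V=L[A^0]$ as computed in $U$. By Lemma 5.1, $V\models$ ZFC + sharps for reals, hence $V\models$ analytic determinacy, and $V\models\lambda^0=\omega_1$. By Section 8 applied in $V$, $\mathbb P$ is a Borel proper forcing in $V$. By Proposition 9.2, $\mathbb P$ forces over $V$ that analytic determinacy fails. The consistency statement follows, and the answer to the question is no. $\blacksquare$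

## 10. Why $G\cap L[d]$ is never generic over $L[d]$

Here is the exact way in which the argument of Section 4 breaks down for $\mathbb P$. Inside $L[d]$ no claim about $d^\#$ is right, so there the discussion about $d$ never has to end.

**Proposition 10.1.** Assume sharps for reals. If $G$ is $\mathbb P$-generic over $V$ and $d\in V$ is a real, then $G\cap L[d]$ is not $\mathbb P^{L[d]}$-generic over $L[d]$.

*Proof.* As $\mathbb P$ is arithmetical, $\mathbb P^{L[d]}=\mathbb P\cap L[d]$. Truth of challenges is $\Pi^1_1$, so it is absolute between $L[d]$ and $V$. For $k\in\omega$ let $\Delta_k\in L[d]$ be the set of $p\in\mathbb P^{L[d]}$ with $d\in\mathrm{dom}(t_p)$ such that all challenges of $t_p(d)$ are true at $d$ and $k(t_p(d))\ge k$.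

**Step 1: $\Delta_k$ is dense in $\mathbb P^{L[d]}$.** Work in $L[d]$, where $d^\#$ does not exist. By (1), every $y$ has a true challenge at $d$. Let $p=(t,B,s,F)$ be given. If $d\notin\mathrm{dom}(t)$, add $d\mapsto\langle0\rangle$; this is an extension. So let $d\in\mathrm{dom}(t)$, and let $e_d\subseteq t(d)$ be the longest protocol with only true challenges at $d$. If $e_d\ne t(d)$, add to $B$ a refutation at $d$ of the next challenge. Replace $t(d)$ by $e_d{}^\frown\langle w_0,0,w_1,0,\dots,w_{k-1},0\rangle$, where $w_0$ is a true challenge to $\mathrm{last}(e_d)$ and the other $w_i$ are true challenges to $0$. Leave $t(r)$ unchanged for $r\ne d$; the new element of $B$ refutes nothing at such $r$. At $d$ the clauses are checked as in Lemma 8.2(a). So we have an extension of $p$ in $\Delta_k$.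

**Step 2: $G$ cannot meet all $\Delta_k$.** Pick $u\in G\cap D$ with $d\in\mathrm{dom}(t_u)$, and put $k=k(t_u(d))+1$. Suppose $p\in G\cap\Delta_k$, and let $v\in G\cap D$ be a common extension of $u$ and $p$. By Lemma 8.2(b), $t_v(d)=t_u(d)$. The challenges of $t_p(d)$ are true, so (o2) gives $t_p(d)=\mathrm{tr}_d(t_p(d),B_v)\subseteq t_v(d)$. Thus $k\le k(t_v(d))=k-1$, a contradiction. $\square$

There are two ways to repair the argument of Section 4. We can replace $L[d]$ by $L(\mathbb R)$, which misses no reals at all (Section 11), or by a model $M$ that satisfies sharps for reals (Section 12).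

## 11. Lifting embeddings of $L(\mathbb R)$: Theorem B

**Proof of Theorem B.** Let $j$ be as in Theorem B, $\mathbb Q$ a Borel proper forcing with Borel code $c$, $G$ $\mathbb Q$-generic over $V$, and $x\in V[G]$ a real.

**Step 1: capture $x$.** By Lemma 4.2 and genericity there is a real $d\in V$, coding countable sets $Q_{n,m}\subseteq\mathbb Q$, with $x(n)=m\iff G\cap Q_{n,m}\ne\emptyset$. So $x\in L(\mathbb R^V)[G]$.

**Step 2: check the hypotheses of Lemma 4.1 for $N=L(\mathbb R^V)$ and $W=V[G]$.** $\mathbb Q$ and $\le$ are definable in $L(\mathbb R)$ from $c$, and $j(c)=c$. So $j(\mathbb Q)=\mathbb Q$ and $j(\le)=\,\le$. Dense subsets of $\mathbb Q$ lying in $L(\mathbb R^V)$ lie in $V$, so $G$ is generic over $L(\mathbb R^V)$. The embedding $j$ is definable in $V$ from a parameter, and $V$ is definable in $V[G]$ from a parameter (Laver–Woodin). So $j$ is definable in $V[G]$.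

By Lemma 4.1, $x^\#$ exists in $V[G]$. As $x$ was arbitrary, analytic determinacy holds in $V[G]$.

Finally, if $\kappa$ is measurable with ultrapower embedding $i:V\to N$, then $\mathbb R^N=\mathbb R$. So $L(\mathbb R)^N=L(\mathbb R)$, and $j=i{\restriction}L(\mathbb R)$ is elementary from $L(\mathbb R)$ to itself, moves $\kappa$, and is definable from the ultrafilter. $\blacksquare$

## 12. Preservation by $\mathbb P$ and the length of the sharp hierarchy: Theorem C

Assume sharps for reals in $V$. Consider the further statement

(4) $\lambda^a<\omega_1$ for every real $a$.

We prove that (3) and (4) are equivalent, and that (1)⇒(2)⇒(4)⇒(1).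

**(4)⇒(3).** If $\lambda^a<\omega_1$, then by Lemma 5.1 $M=L[A^a]\ni a$ satisfies ZFC + sharps for reals, hence analytic determinacy, and $\omega_1^M=\lambda^a<\omega_1$.

**(3)⇒(4).** Let $a\in M$ with $M$ as in (3). By (S2) and absoluteness of the limit clause, the recursions in $M$ and $V$ agree as long as the one in $M$ runs. If the one in $M$ stops at some $\alpha<\omega_1^M$, the one in $V$ stops at the same $\alpha$. Otherwise let $\mu=\omega_1^M<\omega_1$. Then $\langle a_\beta:\beta<\mu\rangle\in M$, so $\mu$ is not countable in $L[\langle a_\beta:\beta<\mu\rangle]\subseteq M$, and the recursion in $V$ stops at $\mu$. In both cases $\lambda^a<\omega_1$.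

**(1)⇒(2)** is trivial. **(2)⇒(4)** is Proposition 9.2, since $\lambda^a\le\omega_1$ always.

**(4)⇒(1).** Let $p\in\mathbb P$ and let $\tau$ be a name for a real. We find $q\le p$ forcing that $\tau^\#$ exists.

**Step 1: choose a small model $M$ that contains the relevant data.** By Lemma 4.2 and density of $D$ take $q_0\le p$ in $D$ and $\langle Q_{n,m}\rangle$ as in that lemma. Let $a$ be a real coding $q_0$ and $\langle Q_{n,m}\rangle$. Let $\lambda=\lambda^a<\omega_1$ and $M=L[A^a]$. By Lemma 5.1, $M\models$ ZFC + sharps for reals, so everything proved in Section 8 holds in $M$. Since $\lambda$ is countable, there is a real $z\in V$ coding $A^a$. By (S4), $\omega_1$ is inaccessible in $L[z]\supseteq M$. So every set in $L[z]$ of rank below $\omega_1$ is countable in $V$. In particular $\mathbb R\cap M$ is countable in $V$, and so is the set of dense subsets of $\mathbb S^M$ lying in $M$.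

**Step 2: compare $\mathbb P$ in $M$ and in $V$.** Membership in $\mathbb P$ and the order are arithmetical, truth of challenges is $\Pi^1_1$, and sharps are absolute by (S2). So, for codes, $\mathbb P^M=\mathbb P\cap M$ with the same order, and $D^M=D\cap M$. Likewise $\mathbb S^M$ consists of the pairs in $\mathbb S$ that have a code in $M$, i.e. that lie in $M$ and are countable there; in particular $\mathbb S^M\subseteq\mathbb S$. Compatibility in $\mathbb P$ is $\Sigma^1_1$, so for conditions in $M$ it is the same in $M$ and in $V$.

**Step 3: construct $q$.** By the countability in Step 1 we can choose in $V$ an $H$ that is $\mathbb S^M$-generic over $M$ with $(t_{q_0},B_{q_0})\in H$. Let $t_*,B_*$ be the unions of the first and second coordinates of $H$. They are countable in $V$, $\mathrm{dom}(t_*)=\mathbb R\cap M$, and $(t_*,B_*)\in\mathbb S$. So $q=(t_*,B_*,s_{q_0},F_{q_0})\in D$, and $q\le q_0$ by Lemma 8.2(b).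

**Step 4: the main claim, which gives genericity over $M$.**

**Claim 12.1.** If $\Delta\in M$ is dense open in $\mathbb P^M$, then every $q'\le q$ in $D$ is compatible with an element of $\Delta$.

The difficulty is that $q'$ may contain active constraints at reals $r\notin M$, which $M$ cannot see. The way around it is that a finite pattern of such constraints can be imitated inside $M$ at other reals $\rho$, where $M$ can open the discussion with the wrong claim $\mathbf 1$, which allows a constraint for every $n$.

*Proof of Claim 12.1.* For any $H'$ that is $\mathbb S^M$-generic over $M$ let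
$$\Delta_{H'}=\{(s,F^{act}):(t,B,s,F)\in\Delta\cap D^M,\ (t,B)\in H'\}\subseteq\mathbb A_{H'}^{M[H']}.$$

**Substep (i): $\Delta_{H'}$ is dense in $\mathbb A_{H'}^{M[H']}$.** Given $(s_1,F_1)$, take $(t,B)\in H'$ with all constraints of $F_1$ active in $t$. For each $(t',B')\le(t,B)$ in $\mathbb S^M$, the condition $(t',B',s_1,F_1)\in D^M$ has an extension $(t'',B'',s'',F'')\in\Delta\cap D^M$, as $\Delta$ is dense open and $D^M$ is dense in $\mathbb P^M$. By Lemma 8.2(b), $(t'',B'')\le(t',B')$ and $(s'',F''^{act})\le(s_1,F_1)$. By genericity some such $(t'',B'')$ is in $H'$.

**Substep (ii): sort the constraints of $q'$.** Let $q'=(t',B',s',F')\le q$ in $D$. So $t_*\subseteq t'$ and $B_*\subseteq B'$. Split the set of constraints $(r,e,n)\in F'$ active in $t'$ as $F_0\cup F_1$, according to whether the real $r$ is in $M$ or not. If $(r,e,n)\in F_0$, then $e\subseteq t'(r)=t_*(r)$. So $(s',F_0)\in M$ and $(s',F_0)\in\mathbb A_H^{M[H]}$. List the triples $(r,k(e),n)$ for $(r,e,n)\in F_1$ as $(r_i,k_i,n_i)$, $i<l$. All $r_i\notin M$; repetitions among the $r_i$ are allowed and play no role. Let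
$$Y=\{s:\exists F\,[(s,F)\in\Delta_H,\ (s,F)\le(s',F_0)]\}.\tag{2}$$
As $\mathbb S^M$ is $\sigma$-closed in $M$ and $Y\in M[H]$ is a set of finite subsets of $\omega$, $Y\in M$.

**Substep (iii): success if some $s\in Y$ respects $F_1$.** Suppose there is $s\in Y$ with $(s\setminus s')\cap\mathrm{Code}(r_i,k_i,n_i)=\emptyset$ for all $i<l$. Take a witness $\delta=(t,B,s,F)\in\Delta\cap D^M$ with $(t,B)\in H$ and $(s,F^{act})\le(s',F_0)$. Then $(t',B',s,F\cup F')\in D$, since $t\subseteq t_*\subseteq t'$ and $B\subseteq B_*\subseteq B'$. We apply Lemma 8.2(b). The condition is below $\delta$, because $s$ is unchanged. It is below $q'$, because $s'\subseteq s$ and $s\setminus s'$ avoids $\mathrm{Code}(c)$ for $c\in F_0$ by the choice of $\delta$, and for $c\in F_1$ by the choice of $s$. So $q'$ is compatible with $\delta\in\Delta$.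

**Substep (iv): otherwise, reflect the obstruction into $M$.** Suppose there is no such $s$. Then $(r_i)_{i<l}$ lies in
$$K=\{(\rho_i)_{i<l}:\forall s\in Y\ \exists i<l\ (s\setminus s')\cap\mathrm{Code}(\rho_i,k_i,n_i)\ne\emptyset\}.\tag{3}$$
For fixed $s$ the condition on $(\rho_i)_{i<l}$ depends on finitely many values of the $\rho_i$, so it is clopen. Thus $K$ is a closed set with a code in $M$. Fix $(t,B)\in H$ with all constraints of $F_0$ active in $t$ and forcing, for $\mathbb S^M$ over $M$, that the set defined from the generic filter as in (2) equals $\check Y$. Since $\mathrm{dom}(t)$ is countable in $M$, the statement "there is $(\rho_i)_{i<l}\in K$ with $\rho_i\notin\mathrm{dom}(t)$ for all $i$" is $\Sigma^1_1$ with parameters in $M$. It holds in $V$, witnessed by $(r_i)_{i<l}$, as $r_i\notin M$. Hence it holds in $M$. Fix such $\rho_i\in M$, not necessarily distinct, and $k>0$ larger than all $k_i$.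

**Substep (v): impose the imitated constraints in $M$.** Define $t^+\supseteq t$ in $M$ with domain $\mathrm{dom}(t)\cup\{\rho_i:i<l\}$ by
$$t^+(\rho)=\langle\mathbf 1,w,\mathbf 1,w,\dots,\mathbf 1,w,\rho^\#\rangle\qquad(k\text{ challenges})$$
for $\rho\in\{\rho_i:i<l\}$, where $w=w_\rho\in M$ is a true challenge to $\mathbf 1$ at $\rho$. It exists since $\mathbf 1\ne\rho^\#$. This protocol is settled at $\rho$, so $(t^+,B)\in\mathbb S^M$ extends $(t,B)$. Let $e_i\subseteq t^+(\rho_i)$ be the protocol with $k(e_i)=k_i<k$. As $\mathrm{last}(e_i)=\mathbf 1$, $c_i=(\rho_i,e_i,n_i)$ is a constraint, and it is active in $t^+$. Let $H'\ni(t^+,B)$ be $\mathbb S^M$-generic over $M$. Then $(s',F_0\cup\{c_i:i<l\})\in\mathbb A_{H'}^{M[H']}$, and by Substep (i) there is $(s,F)\in\Delta_{H'}$ below it. In particular $(s,F)\le(s',F_0)$. Since $(t,B)\in H'$, the set (2) computed from $H'$ is $Y$, so $s\in Y$. But $(s\setminus s')\cap\mathrm{Code}(\rho_i,k_i,n_i)=\emptyset$ for all $i<l$, since $\mathrm{Code}(c_i)=\mathrm{Code}(\rho_i,k_i,n_i)$. This contradicts $(\rho_i)_{i<l}\in K$. (If $l=0$ the argument just says $Y\ne\emptyset$.) $\square$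

**Step 5: $G\cap M$ is generic over $M$.** Let $G\ni q$ be $\mathbb P$-generic over $V$ and $g=G\cap M$. By Claim 12.1 and density of $D$, for each $\Delta\in M$ dense open in $\mathbb P^M$ the set of conditions below some element of $\Delta$ is dense below $q$. So $G$ contains such a condition, and hence an element of $\Delta$; thus $g$ meets $\Delta$. If $\Delta\in M$ is merely dense in $\mathbb P^M$, then $g$ meets its downward closure, and since $g$ is upward closed in $\mathbb P^M$, it meets $\Delta$. It remains to see that $g$ is a filter. For $p_1,p_2\in g$ it meets the dense set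
$$\{u\in\mathbb P^M:u\le p_1,p_2\text{ or }u\perp p_1\text{ or }u\perp p_2\}.$$
Elements of $G$ are compatible in $\mathbb P$, and incompatibility is absolute by Step 2. So $g$ contains some $u\le p_1,p_2$. Hence $g$ is $\mathbb P^M$-generic over $M$.

**Step 6: lift an embedding of $M$.** As $a\in M$, we have $\langle Q_{n,m}\rangle\in M$ and $Q_{n,m}\subseteq M$. Since $q\le q_0$, the real $x=\tau^G$ satisfies $x(n)=m\iff g\cap Q_{n,m}\ne\emptyset$, so $x\in M[g]$. Work in $V[G]$. The sharp $z^\#$ exists in $V$, hence in $V[G]$ by (S2). So there is an elementary $j:L[z]\to L[z]$ moving an ordinal, definable from $z^\#$. Since $j(z)=z$ and $A^a$ is definable from $z$ in $L[z]$, $j(A^a)=A^a$. So $j{\restriction}M:M\to M$ is elementary and moves an ordinal. It maps $\mathbb P^M$ and its order to themselves, as these are definable in $M$. By Lemma 4.1 with $N=M$, $\mathbb Q=\mathbb P^M$ and $W=V[G]$, $x^\#$ exists in $V[G]$.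

Thus $q\Vdash$ "$\tau^\#$ exists". As $p$ and $\tau$ were arbitrary, $\mathbb P$ forces sharps for reals, which is (1).

Finally, if every Borel proper forcing preserves analytic determinacy, then (1) holds because $\mathbb P$ is Borel and proper, and (3) follows. $\blacksquare$

## 13. The consistency strength of preservation

**Corollary 13.1.** If analytic determinacy holds and is preserved by every Borel proper forcing, then there is a countable transitive model of ZFC + analytic determinacy. So this preservation statement, together with analytic determinacy, is strictly stronger in consistency strength than analytic determinacy (if the latter is consistent).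

*Proof.* **Step 1: find an inaccessible above a model with sharps.** By Theorem C, (4) holds. Let $M=L[A^0]$, where $\lambda^0<\omega_1$, and let $z$ be a real coding $A^0$. Put $\kappa=\omega_1^V$. By (S4), $\kappa$ is inaccessible in $L[z]\supseteq M$. Then it is inaccessible in $M$. It is regular and uncountable there. If $(2^\nu)^M\ge\kappa$ for some $\nu<\kappa$, then $M$ would contain an injection of $\kappa$ into $\mathcal P(\nu)\cap M\subseteq\mathcal P(\nu)\cap L[z]$, contradicting inaccessibility in $L[z]$.

**Step 2: take a countable transitive model.** $V_\kappa^M$ satisfies ZFC. It contains all reals of $M$, so by the $\Pi^1_2$ definition of sharps it also satisfies sharps for reals. The transitive collapse of a countable elementary submodel of it is a countable transitive model of ZFC + sharps for reals, that is, of ZFC + analytic determinacy.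

**Step 3: strictness.** Let $T_0$ be ZFC + analytic determinacy, assumed consistent, and let $T$ be $T_0$ together with the preservation statement. By Step 2, $T$ proves $\mathrm{Con}(T_0)$. Suppose a finitary base theory such as primitive recursive arithmetic proved $\mathrm{Con}(T_0)\to\mathrm{Con}(T)$. Then $T$ would prove $\mathrm{Con}(T)$, so $T$ would be inconsistent by Gödel's second incompleteness theorem. The base theory would then prove $\neg\mathrm{Con}(T)$, hence $\neg\mathrm{Con}(T_0)$. As its theorems are true, $T_0$ would be inconsistent, contrary to assumption. $\square$
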